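# Termination of left-linear growing term rewriting systems

## Which rule can feed which

You are given finitely many rewrite rules, and you want to know whether every computation with them stops. The answer one would first guess is: yes, an algorithm exists provided the rules look at their input in a sufficiently shallow way, and the algorithm is to draw an arrow from one rule to another whenever the output of the first can trigger the second, and to look for a cycle. Let us fix the terminology and test this guess.

Let $F$ be a finite signature in which each symbol has a fixed arity, containing at least one constant, and let $V$ be a countably infinite set of variables. $T(F,V)$ is the set of terms and $T(F)$ the set of ground terms (terms without variables). The **depth** of a position in a term is its distance from the root: the root has depth $0$, its immediate arguments have depth $1$.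

A **term rewriting system** (TRS) $R$ over $F$ is a finite set of rules $l\to r$ with $l,r\in T(F,V)$, $l\notin V$, and every variable of $r$ occurring in $l$. We write $s\to t$ if $s=C[l\sigma]$ and $t=C[r\sigma]$ for some rule $l\to r$, context $C$ and substitution $\sigma$. As usual $\to^*$ means zero or more steps and $\to^+$ means one or more steps. $R$ is **terminating** if there is no infinite sequence $t_0\to t_1\to\cdots$ of ground terms. (Allowing variables changes nothing: replacing all variables by one constant turns an infinite sequence in $T(F,V)$ into one in $T(F)$.) We call a ground term **nonterminating** if it starts an infinite rewrite sequence, and **terminating** otherwise.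

Two conditions on $R$ matter.

**Left-linear.** No variable occurs twice in any left-hand side. For instance $f(x,y)\to x$ is allowed, $f(x,x)\to x$ is not.

**Growing.** For each rule $l\to r$, each variable occurring in both $l$ and $r$ occurs at depth zero or one in $l$. Since $l\notin V$, only depth one can occur. For instance $f(s(x),y)\to g(y,y)$ is growing: $y$ has depth one, and $x$, which has depth two, does not survive. The rule $f(s(x),y)\to f(x,y)$ is not growing.

Here is the guess made precise. The vertices are pairs (rule, non-variable subterm $u$ of its right-hand side). From $u=g(u_1,\dots,u_q)$ draw an edge to all vertices of a rule $g(l_1,\dots,l_q)\to r$ if there is a ground substitution $\sigma$ such that, for each $j$ with $l_j\notin V$, the term $u_j\sigma$ reduces to an instance of $l_j$. The guess says that $R$ is terminating iff this graph has no cycle.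

*Case 1.* $F=\{a,b,f\}$ with $f$ unary, and the single rule $f(a)\to f(b)$. From $f(b)$ back to the rule we would need $b\to^* a$, but $b$ is irreducible; the vertex $b$ has no outgoing edges. There is no cycle, and indeed every step removes one occurrence of $a$, so the system terminates.

*Case 2.* Add the rule $b\to a$. Now there is a cycle at $f(b)$, and indeed $f(a)\to f(b)\to f(a)$.

*Case 3.* Let $R_1$ over $F=\{a,b,S,T,U\}$ consist of
$$S(x)\to T(x,x),\qquad T(a,x)\to U(x,x),\qquad U(b,x)\to S(x).$$
The graph has the edge $T(x,x)\to U(x,x)$ (take $\sigma(x)=a$), the edge $U(x,x)\to S(x)$ (take $\sigma(x)=b$), and the edge $S(x)\to T(x,x)$. This is a cycle, so the test predicts nontermination. But $R_1$ is terminating. To see this, note first that every right-hand side has root $S$, $T$ or $U$, and steps below the root keep the root. So a term that reduces to $a$ is $a$ itself, and likewise for $b$. Now suppose $R_1$ is nonterminating, and take an infinite sequence from a nonterminating ground term of minimal size. Its arguments are smaller, hence terminating, so a root step must occur. After a root step the arguments are reducts of earlier arguments, so they are again terminating, and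 another root step follows; thus there are infinitely many root steps, using the three rules cyclically. Look at a root step $T(a,t)\to U(t,t)$. For the next root step we need $t\to^*b$, so $t=b$; the next steps are $U(b,b)\to S(b)\to T(b,b)$, and $b$ is irreducible and different from $a$, so no further root step is possible. This is a contradiction.

*Case 4.* Let $R_2$ be $R_1$ with one more constant $c$ and the rules $c\to a$, $c\to b$. Then
$$S(c)\to T(c,c)\to T(a,c)\to U(c,c)\to U(b,c)\to S(c),$$
so $R_2$ is nonterminating.

The guessed criterion is therefore wrong: it checks consecutive rules, but the term substituted for $x$ travels through several rules, and in $R_1$ no single term can satisfy all the demands made on it. The guess that there *is* an algorithm survives, and it is what we shall prove.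

**Theorem 1.** There is an algorithm which, given a finite signature $F$ with a constant and a finite left-linear growing TRS $R$ over $F$, decides whether $R$ is terminating (on $T(F)$).

A word on hypotheses. $R$ is *almost orthogonal* if it is left-linear and every critical pair of $R$ is trivial, that is, of the form $\langle t,t\rangle$, and arises from an overlap at the root. For almost orthogonal growing systems, decidability of termination is established in the paper "Decidability for Left-Linear Growing Term Rewriting Systems", which is also the source of the question answered by Theorem 1. Our $R_2$ is not almost orthogonal: the rules $c\to a$ and $c\to b$ overlap at the root and give the critical pair $\langle a,b\rangle$. So the way in which $c$ can become either $a$ or $b$, on different copies, is precisely the kind of behavior we now have to control.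

## Following the current arguments, and where that stops

Case 3 says that we must remember more about an argument than its role in the next step. The natural memory is this: for a ground term $t$, record which of the finitely many non-variable patterns below the roots of left-hand sides $t$ can reach. For $R_1$ and $R_2$ the patterns are $a$ and $b$; in $R_2$ the term $c$ has the record $\{a,b\}$, while $a$ has $\{a\}$ and $S(a)$ has $\emptyset$.

A sensible person would now take an infinite sequence starting at a nonterminating term $f(m_1,\dots,m_n)$ with terminating arguments, and follow it. First the arguments are reduced, say to $m_i'$; then a root step gives $r\sigma$; then pass to a smallest subterm of $r$ whose instance is nonterminating, and repeat. Record at each stage the root symbol and the records of the arguments, and try to build a finite graph of these data.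

The point at which this stops is the passage from $m_i$ to $m_i'$. The record can shrink, and the record of $m_i$ does not determine which records its reducts have. For example, let the patterns be the constants $a,b,d$ (say because of rules $f(a)\to 0$, $f(b)\to0$, $f(d)\to 0$), and add
$$c_1\to a,\quad c_1\to b,\quad c_1\to d,\qquad c_2\to c_3,\quad c_2\to d,\quad c_3\to a,\quad c_3\to b.$$
Both $c_1$ and $c_2$ have record $\{a,b,d\}$. But $c_2$ has the reduct $c_3$ with record $\{a,b\}$, whereas the reducts of $c_1$ are $c_1,a,b,d$, with records $\{a,b,d\},\{a\},\{b\},\{d\}$. So the records do not determine how the graph should continue. One could record the set of records of all reducts instead, but then one must ask how *that* changes under reduction.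

In $R_2$ one also sees that committing early is harmful: $S(c)\to S(a)\to T(a,a)\to U(a,a)$ is stuck, while keeping $c$ unreduced leads to a loop.

The way out is to look again at what left-linear and growing say about a rule $l=f(l_1,\dots,l_n)\to r$:

> every variable $x$ of $r$ occurs exactly once in $l$, at depth one; so $x=l_i$ for a unique $i$.

Hence each argument position $i$ of a rule is of one of two kinds. If $l_i$ is not a variable, the argument is *inspected*, and then nothing of it is kept. If $l_i$ is a variable, the argument may be *kept* as a whole, but it has not been inspected. Nothing that is kept has been inspected. So a reduction carried out inside a kept argument before the root step can be postponed until after the root step, on each copy separately. We may therefore carry the original, unreduced arguments forever, and only ask of an inspected argument *whether it could* be reduced to the required pattern. The records of unreduced arguments will turn out to be computed exactly by a finite table.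

The proof has three stages: compute the records, show that postponed rewriting captures nontermination, and read off a finite graph. Throughout, fix $F$ and a left-linear growing $R$.

## The types of ground terms and a finite table that computes them

Let $\mathrm{Sub}$ be the finite set of non-variable proper subterms of left-hand sides of $R$. Each $p=f(p_1,\dots,p_n)\in\mathrm{Sub}$ is linear (no variable occurs twice), being a subterm of a linear term, and each $p_i$ is a variable or lies in $\mathrm{Sub}$. For $t\in T(F)$ define the **type**
$$\vartheta(t)=\{p\in\mathrm{Sub} : t\to^*p\tau\text{ for some ground substitution }\tau\}.$$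

*Example.* Let $F=\{0,s,f\}$ with the single rule $f(s(s(x)),y)\to f(y,y)$. It is left-linear and growing, and $\mathrm{Sub}=\{s(x),\,s(s(x))\}$. Here $\vartheta(0)=\emptyset$, $\vartheta(s(0))=\{s(x)\}$, $\vartheta(s(s(0)))=\{s(x),s(s(x))\}$. Every term with root $f$ has type $\emptyset$, since its reducts all have root $f$.

The type of $f(t_1,\dots,t_n)$ should depend only on the types of the $t_i$. There are two sources of elements of $\vartheta(f(t_1,\dots,t_n))$: a pattern may be reached by reducing arguments only, or after a root step. For $S_1,\dots,S_n\subseteq\mathrm{Sub}$, the first source is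
$$M_f(S_1,\dots,S_n)=\{f(p_1,\dots,p_n)\in\mathrm{Sub} : \text{for each }i,\ p_i\in V\text{ or }p_i\in S_i\}.$$
For the second, call a rule $f(l_1,\dots,l_n)\to r$ **applicable** at $(S_1,\dots,S_n)$ if $l_i\in S_i$ for every $i$ with $l_i\notin V$. Its **assignment** is then $\eta(x)=S_i$ for each $x=l_i\in\mathrm{Var}(r)$. In the example, $M_s(S)$ always contains $s(x)$, and contains $s(s(x))$ iff $s(x)\in S$; the rule is applicable at $(S_1,S_2)$ iff $s(s(x))\in S_1$, with $\eta(y)=S_2$.

Given a family $\Psi=(\Psi_f)_{f\in F}$ of maps $\Psi_f:\mathcal P(\mathrm{Sub})^n\to\mathcal P(\mathrm{Sub})$ ($n$ the arity of $f$), let $u^\Psi[\eta]$ be the value of the term $u$ in the algebra $(\mathcal P(\mathrm{Sub}),\Psi)$ under $\eta$: that is, $x^\Psi[\eta]=\eta(x)$ and $g(u_1,\dots,u_m)^\Psi[\eta]=\Psi_g(u_1^\Psi[\eta],\dots,u_m^\Psi[\eta])$. For ground $t$ write $t^\Psi$. Define $\Phi^0_f\equiv\emptyset$ and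
$$\Phi^{k+1}_f(\vec S)=M_f(\vec S)\cup\bigcup\{\,r^{\Phi^k}[\eta] : f(\vec l)\to r\in R\text{ applicable at }\vec S\text{ with assignment }\eta\}.$$

**Step 1: the iteration stabilizes.** The purpose of this step is to obtain one computable, monotone family $\Phi$ satisfying a fixed-point equation.

*Each $\Phi^k_f$ is monotone in $\vec S$.* For $k=0$ this is clear. Suppose all $\Phi^k_g$ are monotone. Then, by induction on $u$, $\eta(x)\subseteq\eta'(x)$ for all $x$ implies $u^{\Phi^k}[\eta]\subseteq u^{\Phi^k}[\eta']$. Now let $S_i\subseteq S_i'$ for all $i$. Then $M_f(\vec S)\subseteq M_f(\vec S')$; a rule applicable at $\vec S$ is applicable at $\vec S'$, and its assignments satisfy $\eta(x)\subseteq\eta'(x)$. So $\Phi^{k+1}_f(\vec S)\subseteq\Phi^{k+1}_f(\vec S')$.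

*$\Phi^k_f(\vec S)\subseteq\Phi^{k+1}_f(\vec S)$.* For $k=0$ the left side is empty. Suppose the inclusion holds for $k-1$, for all symbols. By induction on $u$ we get $u^{\Phi^{k-1}}[\eta]\subseteq u^{\Phi^k}[\eta]$: for variables both sides are equal, and for $u=g(u_1,\dots,u_m)$,
$$\Phi^{k-1}_g(u_1^{\Phi^{k-1}}[\eta],\dots)\subseteq\Phi^{k}_g(u_1^{\Phi^{k-1}}[\eta],\dots)\subseteq\Phi^k_g(u_1^{\Phi^k}[\eta],\dots),$$
first by hypothesis and then by monotonicity of $\Phi^k_g$. Applying this to the right-hand sides in the definition gives $\Phi^k_f(\vec S)\subseteq\Phi^{k+1}_f(\vec S)$.

There are finitely many $f$ and $\vec S$, and all values lie in a finite set, so an increasing sequence of families must satisfy $\Phi^K=\Phi^{K+1}$ for some $K$; from then on it is constant, because $\Phi^{k+1}$ is determined by $\Phi^k$. Let $\Phi=\Phi^K$. It is computable, monotone, and satisfies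
$$\Phi_f(\vec S)=M_f(\vec S)\cup\bigcup\{\,r^{\Phi}[\eta] : f(\vec l)\to r\text{ applicable at }\vec S\text{ with assignment }\eta\}.\tag{1}$$

*Example.* For $R_2$: $\mathrm{Sub}=\{a,b\}$. We get $\Phi^1_a=\{a\}$, $\Phi^1_b=\{b\}$, $\Phi^1_c=\emptyset$, and $\Phi^2_c=\Phi^1_a\cup\Phi^1_b=\{a,b\}$. For $S,T,U$ the sets $M$ are empty, and right-hand sides have roots $T,U,S$, so all $\Phi^k_S,\Phi^k_T,\Phi^k_U$ remain $\emptyset$. This agrees with $\vartheta(c)=\{a,b\}$.

**Lemma 2.** $\vartheta(t)=t^\Phi$ for every $t\in T(F)$. Consequently, for any term $u$ and ground substitution $\sigma$, $\vartheta(u\sigma)=u^\Phi[x\mapsto\vartheta(\sigma(x))]$.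

**Step 2: the inclusion $\vartheta(t)\subseteq t^\Phi$.** Here we show that the table misses nothing. Two facts are needed.

(a) *If $p\in\mathrm{Sub}$ and $\tau$ is ground, then $p\in(p\tau)^\Phi$.* Induct on $p=f(p_1,\dots,p_n)$. Each $p_i$ is a variable, or lies in $\mathrm{Sub}$ and then $p_i\in(p_i\tau)^\Phi$ by induction. So $p\in M_f((p_1\tau)^\Phi,\dots,(p_n\tau)^\Phi)$, which by (1) is contained in $\Phi_f((p_1\tau)^\Phi,\dots,(p_n\tau)^\Phi)=(p\tau)^\Phi$.

(b) *If $t\to t'$ then $t'^\Phi\subseteq t^\Phi$.* Since all $\Phi_g$ are monotone, the inclusion passes through contexts, so it suffices to treat $t=l\sigma$, $t'=r\sigma$ with $l=f(l_1,\dots,l_n)$. Let $S_i=(l_i\sigma)^\Phi$. If $l_i\notin V$ then $l_i\in\mathrm{Sub}$, so $l_i\in S_i$ by (a). Hence the rule is applicable at $\vec S$. Its assignment satisfies $\eta(x)=S_i=\sigma(x)^\Phi$ for $x=l_i\in\mathrm{Var}(r)$, and every variable of $r$ is of this form. So (1) gives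
$$(l\sigma)^\Phi=\Phi_f(\vec S)\supseteq r^\Phi[\eta]=(r\sigma)^\Phi.$$

If $p\in\vartheta(t)$, say $t\to^*p\tau$, then $p\in(p\tau)^\Phi\subseteq t^\Phi$ by (a) and repeated use of (b).

**Step 3: the inclusion $t^\Phi\subseteq\vartheta(t)$.** Here we show that the table claims nothing false, and this is where left-linearity enters. We prove by induction on $k$:

*Claim.* $\Phi^k_f(\vartheta(t_1),\dots,\vartheta(t_n))\subseteq\vartheta(f(t_1,\dots,t_n))$ for all $f$ and all ground $t_1,\dots,t_n$.

For $k=0$ the left side is empty. Assume the claim for $k$ and consider $k+1$. There are two kinds of elements.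

First, let $p=f(p_1,\dots,p_n)\in M_f(\vartheta(t_1),\dots,\vartheta(t_n))$. If $p_i\notin V$, then $p_i\in\vartheta(t_i)$, so $t_i\to^*p_i\tau_i$ for some ground $\tau_i$. If $p_i\in V$, put $\tau_i(p_i)=t_i$, so $t_i=p_i\tau_i$. As $p$ is linear, the $p_i$ have disjoint variables, so the $\tau_i$ combine to one $\tau$, and $f(t_1,\dots,t_n)\to^*p\tau$. Hence $p\in\vartheta(f(\vec t))$.

Second, let $f(\vec l)\to r$ be applicable at $(\vartheta(t_1),\dots,\vartheta(t_n))$ with assignment $\eta$. For $l_i\notin V$ we have $l_i\in\vartheta(t_i)$, so $t_i\to^*l_i\tau_i$ for some ground $\tau_i$; for $l_i\in V$ put $\tau_i(l_i)=t_i$. By left-linearity the $\tau_i$ combine to one $\sigma$ with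
$$f(t_1,\dots,t_n)\to^*l\sigma\to r\sigma.$$
Therefore $\vartheta(r\sigma)\subseteq\vartheta(f(\vec t))$. For $x=l_i\in\mathrm{Var}(r)$ we have $\sigma(x)=t_i$ and $\eta(x)=\vartheta(t_i)=\vartheta(\sigma(x))$. We show $u^{\Phi^k}[\eta]\subseteq\vartheta(u\sigma)$ for all subterms $u$ of $r$, by induction on $u$. For variables this is an equality. For $u=g(u_1,\dots,u_m)$,
$$\Phi^k_g(u_1^{\Phi^k}[\eta],\dots,u_m^{\Phi^k}[\eta])\subseteq\Phi^k_g(\vartheta(u_1\sigma),\dots,\vartheta(u_m\sigma))\subseteq\vartheta(u\sigma),$$
by monotonicity and then by the claim for $k$. With $u=r$ we get $r^{\Phi^k}[\eta]\subseteq\vartheta(r\sigma)\subseteq\vartheta(f(\vec t))$. This proves the claim.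

With $k=K$ the claim says $\Phi_f(\vartheta(t_1),\dots,\vartheta(t_n))\subseteq\vartheta(f(\vec t))$. By induction on $t=f(t_1,\dots,t_n)$ and monotonicity,
$$t^\Phi=\Phi_f(t_1^\Phi,\dots,t_n^\Phi)\subseteq\Phi_f(\vartheta(t_1),\dots,\vartheta(t_n))\subseteq\vartheta(t).$$

Finally, $\vartheta(u\sigma)=(u\sigma)^\Phi=u^\Phi[x\mapsto\sigma(x)^\Phi]=u^\Phi[x\mapsto\vartheta(\sigma(x))]$. This completes the proof of Lemma 2. $\square$

## Postponed rewriting

We now make the idea of carrying unreduced arguments precise. For ground $s=f(t_1,\dots,t_n)$ write $s\Rightarrow s'$ if there are a rule $l=f(l_1,\dots,l_n)\to r$ and a non-variable subterm $u$ of $r$ such that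

* for each $i$ with $l_i\notin V$: $t_i\to^*l_i\tau$ for some ground $\tau$, that is, $l_i\in\vartheta(t_i)$; and
* $s'=u\sigma'$, where $\sigma'(x)=t_i$ for $x=l_i\in\mathrm{Var}(r)$.

The inspected arguments must be *able* to reach their patterns; the kept arguments are copied unreduced. In $R_2$ we have $S(c)\Rightarrow T(c,c)\Rightarrow U(c,c)\Rightarrow S(c)$.

**Lemma 3.**
(i) If there is an infinite chain $s_0\Rightarrow s_1\Rightarrow\cdots$, then $s_0$ is nonterminating.
(ii) If $f(m_1,\dots,m_n)\in T(F)$ is nonterminating and all $m_i$ are terminating, then there is an infinite $\Rightarrow$-chain starting from it.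

**Step 4: from chains to rewriting (part (i)).** We show that a $\Rightarrow$-step is realized by at least one true rewrite step, inside a context. Let $s=f(t_1,\dots,t_n)\Rightarrow s'=u\sigma'$ by $l\to r$. For $l_i\notin V$ choose $\tau_i$ with $t_i\to^*l_i\tau_i$; for $l_i\in V$ put $\tau_i(l_i)=t_i$. By left-linearity these combine to one $\sigma$, which agrees with $\sigma'$ on $\mathrm{Var}(r)$, and $s\to^*l\sigma\to r\sigma$. The term $r\sigma$ contains $u\sigma=u\sigma'=s'$. So $s\to^+C[s']$ for some context $C$. Along a chain we get $s_0\to^+C_1[s_1]\to^+C_1[C_2[s_2]]\to^+\cdots$, an infinite rewrite sequence.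

**Step 5: from rewriting to chains (part (ii)).** We run the actual computation and the postponed one side by side. We construct terms $s_k=f(t_1,\dots,t_n)$ and $M_k=f(m_1,\dots,m_n)$ ($f$ and the arguments depending on $k$) with the invariant
$$t_i\to^*m_i\text{ for all }i,\qquad M_k\text{ is nonterminating},\qquad\text{all }m_i\text{ are terminating}.$$
Start with $s_0=M_0$, the given term.

Given $(s_k,M_k)$, take an infinite rewrite sequence from $M_k$. It contains a root step: otherwise infinitely many steps would happen in the finitely many arguments, so some $m_i$ would be nonterminating. Up to the first root step we have $m_i\to^*m_i'$, and the root step is $f(m_1',\dots,m_n')=l\sigma\to r\sigma$, where $r\sigma$ is nonterminating because the rest of the sequence starts there. Let $u$ be a subterm of $r$ of minimal size such that $u\sigma$ is nonterminating; one exists, since $r$ itself qualifies.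

The term $u$ is not a variable: if $x=l_i\in\mathrm{Var}(r)$, then $\sigma(x)=m_i'$ is a reduct of the terminating term $m_i$, hence terminating. So $u=g(u_1,\dots,u_q)$, and all $u_j\sigma$ are terminating by minimality. Put
$$M_{k+1}=u\sigma,\qquad s_{k+1}=u\sigma'\quad\text{with }\sigma'(x)=t_i\text{ for }x=l_i\in\mathrm{Var}(r).$$

For all $i$ we have $t_i\to^*m_i\to^*m_i'=l_i\sigma$. For $l_i\notin V$ this is the first condition in the definition of $\Rightarrow$, so $s_k\Rightarrow s_{k+1}$. For $x=l_i\in\mathrm{Var}(r)$ it says $\sigma'(x)\to^*\sigma(x)$, whence $u_j\sigma'\to^*u_j\sigma$ for all $j$. The invariant holds for $k+1$. $\square$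

Growingness is used at the words "$x=l_i$": the value $\sigma(x)$ is a *whole* argument $m_i'$, so it has a counterpart $t_i$ on the postponed side.

## The finite graph of types

Let $A=\{\vartheta(t):t\in T(F)\}$. By Lemma 2, $\vartheta(f(t_1,\dots,t_n))=\Phi_f(\vartheta(t_1),\dots,\vartheta(t_n))$, so $A$ is the smallest subset of $\mathcal P(\mathrm{Sub})$ closed under all $\Phi_f$ (constants included, which start the process). It is computed by adding values until nothing new appears.

Let $G$ be the finite directed graph with nodes $(f,S_1,\dots,S_n)$, where $f\in F$ and $S_i\in A$. There is an edge $(f,\vec S)\to(g,S_1',\dots,S_q')$ whenever some rule $f(\vec l)\to r$ is applicable at $\vec S$ with assignment $\eta$, and some non-variable subterm $u=g(u_1,\dots,u_q)$ of $r$ satisfies $S_j'=u_j^\Phi[\eta]$ for all $j$. These $S_j'$ do lie in $A$, because $A$ is closed under all $\Phi_f$. For ground $s=f(t_1,\dots,t_n)$ put $\nu(s)=(f,\vartheta(t_1),\dots,\vartheta(t_n))$.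

**Step 6: chains and paths correspond.** This step turns statements about terms into statements about $G$. Let $s=f(t_1,\dots,t_n)$. A rule $f(\vec l)\to r$ satisfies the first condition of $\Rightarrow$ at $s$ iff it is applicable at $(\vartheta(t_1),\dots,\vartheta(t_n))$. In that case $\eta(x)=\vartheta(t_i)=\vartheta(\sigma'(x))$ for $x=l_i\in\mathrm{Var}(r)$, and for a non-variable subterm $u=g(u_1,\dots,u_q)$ of $r$ Lemma 2 gives $\vartheta(u_j\sigma')=u_j^\Phi[\eta]$. So with the same rule and the same $u$:

* if $s\Rightarrow s'$, then $\nu(s)\to\nu(s')$ is an edge of $G$;
* if $\nu(s)\to N$ is an edge of $G$, then $s\Rightarrow s'$ for some $s'$ with $\nu(s')=N$.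

Applying these step by step,
$$\text{there is an infinite }\Rightarrow\text{-chain from }s\iff\text{there is an infinite path in }G\text{ from }\nu(s).\tag{2}$$

**Proposition 4.** $R$ is terminating iff $G$ has no cycle.

**Step 7: proof of Proposition 4 and Theorem 1.** Suppose $R$ is nonterminating, and take a nonterminating ground term of minimal size. Its arguments are smaller, so they are terminating. Lemma 3(ii) and (2) give an infinite path in the finite graph $G$, hence a cycle. Conversely, let $N=(f,\vec S)$ lie on a cycle. Since each $S_i\in A$, there are ground terms $t_i$ with $\vartheta(t_i)=S_i$, so $N=\nu(s)$ for $s=f(t_1,\dots,t_n)$. Running around the cycle gives an infinite path from $\nu(s)$, by (2) an infinite $\Rightarrow$-chain from $s$, and by Lemma 3(i) $s$ is nonterminating. This proves Proposition 4. Since $\Phi$, $A$ and $G$ are computable and acyclicity of a finite graph is decidable, Theorem 1 follows. $\square$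

*The cases from the start.* For both $R_1$ and $R_2$ the edges of $G$ are $(S,X)\to(T,X,X)$ always, $(T,X,Y)\to(U,Y,Y)$ if $a\in X$, and $(U,X,Y)\to(S,Y)$ if $b\in X$; for $R_2$ there are also $(c)\to(a)$ and $(c)\to(b)$, which lie on no cycle. A cycle must pass through some $(S,X)$ and then through $(T,X,X)$, $(U,X,X)$ and back to $(S,X)$, so it exists iff some $X\in A$ contains both $a$ and $b$. For $R_1$ we have $A=\{\emptyset,\{a\},\{b\}\}$, so there is no cycle. For $R_2$ the set $A$ also contains $\{a,b\}=\vartheta(c)$, and there is a cycle. For the rule $f(s(s(x)),y)\to f(y,y)$ there is a self-loop at $(f,X,X)$ with $X=\{s(x),s(s(x))\}$, which corresponds to $f(s(s(0)),s(s(0)))$ rewriting to itself.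

## An automaton for the terminating terms

A *deterministic bottom-up tree automaton* assigns to each ground term a state from a finite set, the state of $f(t_1,\dots,t_n)$ being a function of $f$ and the states of the $t_i$; a set of ground terms is *recognizable* if it consists of the terms whose state lies in a fixed set of accepting states.

**Theorem 5.** For a left-linear growing $R$, the set of terminating ground terms is recognizable, and a deterministic bottom-up tree automaton for it is computable. In particular, termination of a given ground term is decidable.

*Proof.* Let $D$ be the set of nodes of $G$ from which a cycle is reachable; it is computable.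

**Step 1: $t$ is nonterminating iff some subterm $s$ of $t$ has $\nu(s)\in D$.** This step localizes nontermination. If $\nu(s)\in D$, there is an infinite path from $\nu(s)$, so $s$ is nonterminating by (2) and Lemma 3(i), and then so is $t$. Conversely, let $t$ be nonterminating and let $s$ be a nonterminating subterm of $t$ of minimal size. The arguments of $s$ are terminating, so Lemma 3(ii) and (2) give an infinite path from $\nu(s)$. As $G$ is finite, this path reaches a cycle, so $\nu(s)\in D$.

**Step 2: the automaton.** This step turns Step 1 into a bottom-up computation. The states are $A\times\{0,1\}$, and the state of $f(t_1,\dots,t_n)$, given states $(S_i,b_i)$ of the $t_i$, is $(\Phi_f(\vec S),b)$, where $b=1$ iff some $b_i=1$ or $(f,\vec S)\in D$. By Lemma 2 the first component of the state of $t$ is $\vartheta(t)$, and the second is $1$ iff some subterm $s$ of $t$ has $\nu(s)\in D$. Accept if the second component is $0$. $\square$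

## The cost: exponential time, and no less

Input size $N$: the total size of all rules plus the sum of the arities of $F$.

**Theorem 6.** Termination of left-linear growing TRSs is EXPTIME-complete.

**Step 1: upper bound.** We bound the running time of the algorithm of Theorem 1. Constants that occur in no rule do not contribute to $N$; if there are several, keep only one of them. This does not affect termination: replacing the discarded constants by the kept one respects every rewrite step, since these constants occur in no rule, so infinite sequences go to infinite sequences; and the ground terms over the smaller signature are among those over the larger. After this, $|F|\le N+1$.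

Let $m=|\mathrm{Sub}|\le N$ and let $n\le N$ be the maximal arity. The table of $\Phi$ has at most $|F|2^{mn}$ entries of $m$ bits each. By Step 1 of the types section the tables increase, so every iteration except the final one adds at least one bit, and there are at most $m|F|2^{mn}+1$ iterations. One iteration goes through all entries, and for each of them through the rules, evaluating right-hand sides by table look-ups; this is at most $|F|2^{mn}\cdot\mathrm{poly}(N)$ look-ups, each costing time polynomial in the table size. The set $A$ has at most $2^m$ elements and is found in at most $2^m$ rounds of closing under the table. $G$ has at most $|F|2^{mn}$ nodes, and its edges come from choosing a node, a rule and a subterm of the right-hand side. So $A$, $G$ and acyclicity are computed in time polynomial in the table size and $N$. Since $mn\le N^2$, the total time is $2^{\mathrm{poly}(N)}$.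

**Step 2: a reduction for the lower bound.** We encode the intersection of tree automata. A (nondeterministic) finite tree automaton over $\Sigma$ has transitions $f(q_1,\dots,q_n)\to q$ and final states, and accepts $t\in T(\Sigma)$ if $t$ rewrites by transitions to a final state. Nonemptiness of $L(\mathcal A_1)\cap\dots\cap L(\mathcal A_k)$ for given finite tree automata over a common signature $\Sigma$ is EXPTIME-hard (H. Seidl, *Haskell overloading is DEXPTIME-complete*, Inform. Process. Lett. 52 (1994) 57–60). We may assume $k\ge2$ (duplicate an automaton otherwise), that $\Sigma$ has a constant (otherwise $T(\Sigma)=\emptyset$ and we output a fixed terminating system), and that the state sets $Q_i$ are pairwise disjoint and disjoint from $\Sigma$. View states as constants, and add new constants $\mathrm{acc}_i$ and new symbols $g$ (unary) and $h$ (arity $k+1$). Let $R$ consist of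

* family $i$, for $i=1,\dots,k$: $f(q_1,\dots,q_n)\to q$ for each transition of $\mathcal A_i$, and $q\to\mathrm{acc}_i$ for each final $q\in Q_i$;
* $g(x)\to h(x,\dots,x,x)$ and $h(\mathrm{acc}_1,\dots,\mathrm{acc}_k,x)\to g(x)$.

$R$ is left-linear and growing, and is computed in polynomial time.

**Step 3: a common tree gives a loop.** If $t\in\bigcap_iL(\mathcal A_i)$, then
$$g(t)\to h(t,\dots,t,t)\to^*h(\mathrm{acc}_1,\dots,\mathrm{acc}_k,t)\to g(t),$$
so $R$ is nonterminating.

**Step 4: nontermination gives a common tree.** Let $R$ be nonterminating. A nonterminating ground term of minimal size has terminating arguments, so by Lemma 3(ii) there is an infinite $\Rightarrow$-chain. A $\Rightarrow$-step with a family rule leads to a state or to some $\mathrm{acc}_i$, since its right-hand side is a constant. From a state one can go only to some $\mathrm{acc}_i$, and from $\mathrm{acc}_i$ nowhere. So the chain uses only the $g$- and $h$-rules, and each of their right-hand sides has only itself as non-variable subterm. The chain alternates between $g$ and $h$ and contains $g(t)\Rightarrow h(t,\dots,t,t)\Rightarrow\cdots$. The step from $h$ requires $t\to^*\mathrm{acc}_i$ for all $i$. Note that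 the same $t$ serves for all $i$.

So far $t$ is a term over the whole signature. Let $K_i=T(\Sigma\cup Q_i\cup\{\mathrm{acc}_i\})$. If $s\to s'\in K_i$, then all function symbols of the right-hand side of the rule used occur in $s'$. So the right-hand side is a state in $Q_i$ or $\mathrm{acc}_i$; as the state sets are disjoint, the rule belongs to family $i$, and its (ground) left-hand side is a term of $K_i$; hence $s\in K_i$. Since $\mathrm{acc}_i\in K_i$, all terms in the reduction $t\to^*\mathrm{acc}_i$ lie in $K_i$, and only family-$i$ rules are used. As $k\ge2$, $t\in\bigcap_iK_i=T(\Sigma)$.

Family-$i$ rules have ground left-hand sides without $\mathrm{acc}_i$, so an occurrence of $\mathrm{acc}_i$, once created, is never removed. Since the final term is $\mathrm{acc}_i$ alone and $t\in T(\Sigma)$, the rule $q\to\mathrm{acc}_i$ is used exactly once, as the last step and at the root. Before it, $t\to^*q$ by transitions with $q\in Q_i$ final. So $t\in L(\mathcal A_i)$ for all $i$.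

Thus $R$ is terminating iff the intersection is empty. Since EXPTIME is closed under complement, termination is EXPTIME-hard, and with Step 1 it is EXPTIME-complete. $\square$

## Depth two is already too deep

The key observation was that nothing kept has been inspected. A rule such as $f(i(x),y)\to f(x,y)$ inspects the letter $i$ and keeps what is below it. We now show that this freedom destroys decidability.

Recall Post's correspondence problem, PCP: given $k$ pairs $(u_i,v_i)$ of nonempty words over $\{a,b\}$, decide whether there are $m\ge1$ and $i_1,\dots,i_m$ with $u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$. It is undecidable (Post 1946). Let $I=\{1,\dots,k\}$ be unary symbols. For unary symbols, a word $w=c_1\cdots c_n$ stands for the context $c_1(\cdots c_n(\cdot))$; so $ab(e)$ means $a(b(e))$.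

**Proposition 7 (depth two).** Termination is undecidable for left-linear TRSs in which every variable common to $l$ and $r$ occurs in $l$ at depth at most two.

*Proof.* The symbols are the constructors $e$ (a constant) and unary $i\in I$, $a$, $b$, and the defined symbols $S$ (binary) and $U_s$, $V_s$ (4-ary), for $s$ a (possibly empty) suffix of some $u_i$, respectively $v_i$. The rules, with $i\in I$ and $c\in\{a,b\}$, are
$$\begin{aligned}S(i(x),w)&\to U_{u_i}(x,w,i(x),w),\\ U_{cs}(x,c(w),x_0,w_0)&\to U_s(x,w,x_0,w_0),\\ U_\varepsilon(i(x),w,x_0,w_0)&\to U_{u_i}(x,w,x_0,w_0),\\ U_\varepsilon(e,e,x_0,w_0)&\to V_\varepsilon(x_0,w_0,x_0,w_0),\\ V_{cs}(x,c(w),x_0,w_0)&\to V_s(x,w,x_0,w_0),\\ V_\varepsilon(i(x),w,x_0,w_0)&\to V_{v_i}(x,w,x_0,w_0),\\ V_\varepsilon(e,e,x_0,w_0)&\to S(x_0,w_0).\end{aligned}$$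
They are left-linear, and every shared variable has depth at most two. The first argument is a list of indices, the second a word; the $U$-phase checks that the word is $u_{i_1}\cdots u_{i_m}$, the $V$-phase that it is $v_{i_1}\cdots v_{i_m}$, and the last two arguments store the original data.

**Step 1: a solution gives a loop.** If $w=u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$, then the checks succeed and
$$S(i_1\cdots i_m(e),w(e))\to^+U_\varepsilon(e,e,i_1\cdots i_m(e),w(e))\to^+V_\varepsilon(e,e,i_1\cdots i_m(e),w(e))\to S(i_1\cdots i_m(e),w(e)).$$

**Step 2: nontermination forces infinitely many root steps.** Suppose the system is nonterminating, and take an infinite sequence from a nonterminating ground term with terminating arguments (one of minimal size). A root step $l\sigma\to r\sigma$ occurs. Each $\sigma(x)$ is a subterm of a reduct of a terminating argument, hence terminating. The only subterm of $r$ with a defined root is $r$ itself; its arguments are variables or $i(x)$, and $i(x)\sigma$ is terminating since $i$ is not the root of any left-hand side. So $r\sigma$ is again nonterminating with terminating arguments, and the rest of the sequence contains another root step. Inductively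 we get infinitely many root steps, interleaved with reductions in the arguments.

**Step 3: argument reductions do not disturb the data.** Every ground term is uniquely a string of unary constructors ending in $e$ or in a term with defined root. Rewriting such a term takes place at or below the end term with defined root, and since no rule has a constructor-rooted right-hand side, the root of that end term stays defined. So reductions change neither the string nor which of the two cases holds. In particular a string ending in $e$ is irreducible.

**Step 4: complete cycles occur.** Each root step with a $U$- or $V$-rule other than the two "$e,e$" rules removes one letter from the string of the first or of the second argument, so it strictly decreases the total length of these two strings; by Step 3 argument reductions do not change it. A root term $S(\dots)$ arises by a root step only through an "$e,e$" step. So if from some point on there were no "$e,e$" steps, there would be at most one more $S$-step and then an infinite strict decrease, which is impossible. Hence "$e,e$" steps occur infinitely often. The only way from $U$ to $V$ and from $V$ to $S$ is an "$e,e$" step, and from $S$ one goes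 to $U$. So the root steps pass infinitely often through complete cycles $S\to U\cdots U\to V\cdots V\to S$.

**Step 5: a cycle yields a solution.** Take such a cycle, starting with the redex $S(i(x),w)\sigma$. The $U$-phase ends at $U_\varepsilon(e,e,\cdot,\cdot)$. By Step 3, between root steps the strings are unchanged, so they have been consumed exactly by the rules, and their ends were $e$ from the beginning. From the first argument only letters of $I$ are consumed, one at the $S$-step and the others by the rules for $U_\varepsilon$; after consuming $i_j$, the second argument loses exactly the letters of $u_{i_j}$ before the next index is read or the phase ends. So $i(x)\sigma=i_1\cdots i_m(e)$ with $m\ge1$, and $w\sigma=w'(e)$ with $w'=u_{i_1}\cdots u_{i_m}$. These two terms are irreducible, so the stored copies are unchanged when the $V$-phase starts. It begins with $V_\varepsilon$ on the same two strings and ends at $V_\varepsilon(e,e,\cdot,\cdot)$, so in the same way $w'=v_{i_1}\cdots v_{i_m}$. Hence PCP has a solution.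

So the system is nonterminating iff the PCP instance has a solution. $\square$

## Without left-linearity

In Step 3 of the types section and in Step 4 of Lemma 3, substitutions for different arguments were combined, which needs disjoint variables. A repeated variable on the left forces different arguments to reach a *common* reduct, and types cannot see this. The next proposition shows that decidability is then lost.

**Proposition 8 (no left-linearity).** Termination is undecidable for growing TRSs that need not be left-linear, even if all left-hand sides have depth $\le1$.

*Proof.* Let a PCP instance be given. Unary symbols: $i\in I$; $a,b,a',b'$; $\alpha,\beta$; $a_0,b_0,a_0',b_0'$. Constants: $e,e',e_x,e_z,e_y,e_{y'},d_x,c_x,c_z,c_y,c_{y'}$. Further symbols: $S$ (arity 4) and $h$ (arity 14). Write $v_i'$ for $v_i$ written over $\{a',b'\}$. The rules are: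

* letters: $i(x)\to u_i(x)$ and $i(x)\to v_i'(x)$ for $i\in I$; $\alpha(x)\to a(x)$, $\alpha(x)\to a'(x)$, $\beta(x)\to b(x)$, $\beta(x)\to b'(x)$; $a_0(x)\to a(x)$, $b_0(x)\to b(x)$, $a_0'(x)\to a'(x)$, $b_0'(x)\to b'(x)$;
* ends: $e_x\to e$, $e_x\to e'$, $e_z\to e$, $e_z\to e'$, $e_y\to e$, $e_{y'}\to e'$;
* tests: $e_x\to d_x$, $i(d_x)\to c_x$, $i(c_x)\to c_x$ for $i\in I$; $e_z\to c_z$, $\alpha(c_z)\to c_z$, $\beta(c_z)\to c_z$; $e_y\to c_y$, $a_0(c_y)\to c_y$, $b_0(c_y)\to c_y$; $e_{y'}\to c_{y'}$, $a_0'(c_{y'})\to c_{y'}$, $b_0'(c_{y'})\to c_{y'}$;
* $S(x,z,y,y')\to h(x,z,y,\;x,z,y',\;x,z,y,y',\;x,z,y,y')$;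
* $h(p,p,p,\;q,q,q,\;c_x,c_z,c_y,c_{y'},\;x,z,y,y')\to S(x,z,y,y')$.

The system is growing and all left-hand sides have depth at most one; only the $h$-rule is not left-linear. The intention: $x$ is a list of indices that may turn into the $u$-word or into the primed $v$-word; $z$ is a word that may turn into its plain or its primed copy; $y$ can only turn into a plain word, $y'$ only into a primed word. The tests check the shape of the four terms.

**Step 1: a solution gives a loop.** Let $w$ be the common word of a solution. Take $t_1=i_1\cdots i_m(e_x)$; $t_2$ equal to $w$ in letters $\alpha,\beta$ ending in $e_z$; $t_3$ equal to $w$ in letters $a_0,b_0$ ending in $e_y$; $t_4$ equal to $w$ in letters $a_0',b_0'$ ending in $e_{y'}$. Then $t_1,t_2,t_3\to^*w(e)$, and $t_1,t_2,t_4\to^*w'(e')$ with $w'$ the primed copy of $w$. By the tests, $t_1\to^*c_x$ (here $m\ge1$ is used to get rid of $d_x$), $t_2\to^*c_z$, $t_3\to^*c_y$, $t_4\to^*c_{y'}$. So $S(t_1,\dots,t_4)\to h(\dots)\to^+S(t_1,\dots,t_4)$.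

**Step 2: from nontermination to joint reductions.** We extract four terms that pass all tests. Take a nonterminating ground term with terminating arguments. Its infinite sequence has a root step $l\sigma\to r\sigma$. Since the system is growing, every variable $x$ of $r$ is an argument of $l$, so $\sigma(x)$ is a reduct of a terminating argument and is terminating. As in Lemma 3(ii), a subterm $u$ of $r$ of minimal size with $u\sigma$ nonterminating is not a variable, and $u\sigma$ is nonterminating with terminating arguments; so it later makes a root step itself, and we repeat. The roots of non-variable subterms of right-hand sides are $a,b,a',b'$, $e,e'$, $d_x$, the $c$-constants, $S$ and $h$, and of these only $S$ and $h$ occur as roots of left-hand sides. So from the second root step on, the roots are $S$ or $h$, and they alternate, because the right-hand sides of the $S$- and the $h$-rule have only themselves as non-variable subterms. At an $S$-step with redex $S(t_1,\dots,t_4)$ we obtain the nonterminating term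
$$h(t_1,t_2,t_3,\;t_1,t_2,t_4,\;t_1,t_2,t_3,t_4,\;t_1,t_2,t_3,t_4),$$
which reduces below the root to an instance of the left-hand side of the $h$-rule. Thus $t_1,t_2,t_3$ have a common reduct $p$; $t_1,t_2,t_4$ have a common reduct $q$; and $t_1\to^*c_x$, $t_2\to^*c_z$, $t_3\to^*c_y$, $t_4\to^*c_{y'}$.

**Step 3: the tests determine the shapes.** We show that the $t_j$ are strings of the intended kind. Identify unary terms with strings and let $K_y=\{a_0,b_0\}^*\{e_y,c_y\}$. Suppose $s\to s'\in K_y$. No right-hand side is a variable (the $u_i,v_i$ are nonempty), and the function symbols of the right-hand side used occur in $s'$. The only right-hand side with all its symbols in $\{a_0,b_0,e_y,c_y\}$ is $c_y$, so the rule is one of $e_y\to c_y$, $a_0(c_y)\to c_y$, $b_0(c_y)\to c_y$, and $s\in K_y$. Since $c_y\in K_y$ and $t_3\to^*c_y$, we get $t_3\in K_y$. In the same way $t_4\in\{a_0',b_0'\}^*\{e_{y'},c_{y'}\}$ and $t_2\in\{\alpha,\beta\}^*\{e_z,c_z\}$.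

For $t_1$ let $K_x=I^*c_x\cup I^+d_x\cup I^+e_x$, and let $s\to s'\in K_x$. The only right-hand sides over $I\cup\{c_x,d_x,e_x\}$ are $c_x$ and $d_x$. If the rule is $i(c_x)\to c_x$ or $i(d_x)\to c_x$, then $s'\in I^*c_x$ and $s\in I^+c_x\cup I^+d_x$. If it is $e_x\to d_x$, then $s'\in I^+d_x$ and $s\in I^+e_x$. So $s\in K_x$, and hence $t_1\in K_x$.

**Step 4: the end constants.** We now read off how $p$ and $q$ end. All $t_j$ are strings without $S$ and $h$, and so are their reducts. Reducts of $t_1$ end in one of $e_x,e,e',d_x,c_x$; those of $t_3$ in one of $e_y,e,c_y$; those of $t_4$ in one of $e_{y'},e',c_{y'}$. As $p$ is a reduct of $t_1$ and of $t_3$, it ends in $e$; as $q$ is a reduct of $t_1$ and of $t_4$, it ends in $e'$. An end constant among $d_x,c_x,c_z,c_y,c_{y'}$ never changes back to $e$ or $e'$: the rules turn $d_x$ only into $c_x$ and keep each $c$-constant. Therefore $t_1,\dots,t_4$ end in $e_x,e_z,e_y,e_{y'}$ respectively, and by the shape of $K_x$ we have $t_1\in I^+e_x$. Moreover no test rule is used in the reductions to $p$ and $q$, since every test rule produces one of these end constants.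

**Step 5: reading off the solution.** Write $t_1=i_1\cdots i_m(e_x)$ with $m\ge1$. The letters in reducts of $t_3$ are among $a_0,b_0,a,b$, and those in reducts of $t_1$ are in $I\cup\{a,b,a',b'\}$. So $p=w(e)$ with $w\in\{a,b\}^*$. In $t_1\to^*p$ only letter and end rules are used; no letter of $I$ survives in $p$, so each $i_j$ was rewritten, to $u_{i_j}$ or to $v_{i_j}'$. Primed letters are never rewritten, none occurs in $p$, and the $v_i$ are nonempty, so each $i_j$ was rewritten to $u_{i_j}$. The letters $a,b$ are never rewritten either, so $w=u_{i_1}\cdots u_{i_m}$. Also $t_2\to^*p$ with only letter and end rules; no $\alpha,\beta$ and no primed letter occurs in $p$, so each $\alpha$ became $a$ and each $\beta$ became $b$. Hence the word of $t_2$, reading $\alpha,\beta$ as $a,b$, is $w$.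

Symmetrically, the letters in reducts of $t_4$ are among $a_0',b_0',a',b'$, so $q$ is a string over $\{a',b'\}$ ending in $e'$. As the $u_i$ are nonempty and $a,b$ are never rewritten, in $t_1\to^*q$ each $i_j$ was rewritten to $v_{i_j}'$, so the word of $q$ is $v_{i_1}'\cdots v_{i_m}'$; and in $t_2\to^*q$ each $\alpha$ became $a'$ and each $\beta$ became $b'$. Hence the word of $t_2$ is $v_{i_1}\cdots v_{i_m}$. Comparing, $u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$.

So the system is nonterminating iff the PCP instance has a solution. $\square$
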